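
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\newtheorem{corollary}[proposition]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[proposition]{Definition}
\newtheorem{example}[proposition]{Example}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}

\title{The prime radical is not the upper radical of the essential closure of the $*$-rings}


\begin{abstract}
A $*$-ring is a prime ring all of whose proper homomorphic images are prime radical rings; let $*_k$ be the smallest essentially closed class of rings that contains all $*$-rings. Gardner asked in 1988 whether the prime radical $\beta$ is the upper radical $\mathcal U(*_k)$. We show that it is not: over every field there is a countable-dimensional, locally nilpotent, prime algebra without nonzero homomorphic images in $*_k$. It is a monomial algebra, and its prime ideals correspond to the irreducible sublanguages of a language of recursively built words. We also describe $*_k$ as the class of prime rings in which some nonzero ideal lies in all nonzero prime ideals, and list conditions under which a ring outside $\beta$ does have a nonzero image in $*_k$.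
\end{abstract}

\section{The question and the results}

All rings are associative and need not have an identity. A \emph{prime ring} is a nonzero ring in which the product of two nonzero ideals is never zero. A \emph{prime ideal} of $A$ is a proper ideal $P$, possibly $0$, such that $A/P$ is a prime ring. ``Image'' means homomorphic image.

For a class $\varrho$ of rings, the \emph{upper radical} $\mathcal U(\varrho)$ is the class of all rings that have no nonzero image in $\varrho$. If $\pi$ is the class of all prime rings, then $\beta=\mathcal U(\pi)$ is the \emph{prime radical}, and $\beta(A)$ is the $\beta$-radical of $A$. Thus $\beta(A)=A$ means $A\in\beta$, that is, $A$ has no prime ideals.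

A prime ring $A$ is a \emph{$*$-ring} if $\beta(A/I)=A/I$ for every nonzero proper ideal $I$ of $A$; the class of all $*$-rings is denoted by $*$. In other words, a $*$-ring is a prime ring whose only prime ideal is $0$. An ideal $J\ne0$ of $A$ is \emph{essential} if $I\cap J\neq0$ for every ideal $I\ne0$ of $A$. A class $\mu$ of rings is \emph{essentially closed} if every ring with an essential ideal in $\mu$ belongs to $\mu$. Finally, $*_k$ is the \emph{essential closure} of $*$, the smallest essentially closed class containing $*$. In 1988 Gardner asked the following question (see \cite{graded}).

\begin{quote}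
\emph{Does the prime radical $\beta$ coincide with $\mathcal U(*_k)$?}
\end{quote}

We shall see that all rings in $*_k$ are prime, so $\beta\subseteq\mathcal U(*_k)$. The question is therefore whether \emph{every prime ring has a nonzero image in} $*_k$: can one always pass from a prime ring to a prime image that is, up to an essential extension, as close to simple as a $*$-ring is?

Familiar examples suggest that the answer is yes. A field is a $*$-ring, so the ring of integers, which is not in $*_k$ (see the remark after Theorem~\ref{thm:description}), has images $\mathbb Z/p$ in $*$. A discrete valuation ring $R$ with maximal ideal $T=xR$ is not a $*$-ring, since $R/T$ is a field. But $T$ is a $*$-ring: a nonzero ideal $J$ of the ring $T$ contains $fT$ for some $f\ne0$, hence a power of $T$, so $T/J$ is nilpotent. As $T$ is essential in $R$, we get $R\in *_k$. Moreover, every nonzero ring with identity has a maximal ideal, and the corresponding image is a simple ring with identity, which is a $*$-ring. Nevertheless the answer is no.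

\begin{theorem}\label{thm:main}
For every field $K$ there is a nonzero countable-dimensional $K$-algebra $A$ that is a prime ring, is locally nilpotent, and has no nonzero homomorphic image in $*_k$. Consequently
\[
\beta\subsetneq\mathcal U(*_k)\cap\mathcal L ,
\]
where $\mathcal L$ is the class of locally nilpotent rings (the Levitzki radical class). In particular $\beta\subsetneq\mathcal U(*_k)$.
\end{theorem}

Here a ring is \emph{locally nilpotent} if each of its finitely generated subrings is nilpotent. The first step is to see what membership in $*_k$ means. Let $\operatorname{Spec}A$ be the set of prime ideals of $A$ with the Zariski topology, whose closed sets are the sets $V(I)=\{Q\in\operatorname{Spec}A: Q\supseteq I\}$, $I$ an ideal of $A$. A point of a topological space is \emph{locally closed} if it is open in its closure.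

\begin{theorem}\label{thm:description}
\begin{enumerate}
\item[(i)] $*_k$ is the class of all prime rings $B$ that have a nonzero ideal contained in every nonzero prime ideal of $B$.
\item[(ii)] A ring $A$ belongs to $\mathcal U(*_k)$ if and only if no prime ideal $P$ of $A$ is locally closed in $\operatorname{Spec}A$.
\end{enumerate}
\end{theorem}

For example, $\mathbb Z\notin *_k$ because its nonzero prime ideals intersect in $0$. The theorem tells us what a counterexample, that is, a ring in $\mathcal U(*_k)\setminus\beta$, must look like: each of its prime ideals must be the intersection of the strictly larger ones. The next result says where not to look for it.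

\begin{theorem}\label{thm:positive}
If $A\in\mathcal U(*_k)$, then every prime image of $A$ has zero center, and no prime ideal of $A$ is maximal among the prime ideals. Thus a ring $A\notin\beta$ has a nonzero image in $*_k$ if some prime image of $A$ has nonzero center (for instance, if $A$ is commutative or has an identity), or if $A$ satisfies the ascending chain condition on prime ideals.
\end{theorem}

\paragraph{Plan.} Theorems~\ref{thm:description} and~\ref{thm:positive} are proved in Sections~\ref{sec:description} and~\ref{sec:positive}. The rest is devoted to Theorem~\ref{thm:main}. Section~\ref{sec:monomial} turns the problem into one about languages: we need an irreducible language $L$ such that every irreducible sublanguage $L'\subseteq L$ has two properties. Its words are separated by their contexts in $L'$, and $L'$ is a union of strictly smaller irreducible languages. Section~\ref{sec:blocks} introduces words that provide the first property, and shows on the simplest such words how the second can fail. Section~\ref{sec:guarded} finds a condition on words that ensures the second property, and Section~\ref{sec:joining} constructs enough words satisfying this condition. The proof is completed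 in Section~\ref{sec:end}.

\section{The class $*_k$}\label{sec:description}

We recall three standard facts. If $X$, $Y$ are subsets of a ring, $XY$ denotes the additive group generated by all products $xy$ with $x\in X$, $y\in Y$; $\langle x\rangle$ is the ideal generated by $x$.

\begin{lemma}\label{lem:standard}
\begin{enumerate}
\item[(a)] (Andrunakievich's lemma) Let $X$ be an ideal of $U$ and $U$ an ideal of $R$. The ideal $X'$ of $R$ generated by $X$ satisfies $X'^3\subseteq UX'U\subseteq X$.
\item[(b)] A nonzero ideal $U$ of a prime ring $R$ is a prime ring.
\item[(c)] Let $R$ be a prime ring and $x,y\in R$. If $RxR=0$, then $x=0$. If $xRy=0$, then $x=0$ or $y=0$.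
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $X'=X+RX+XR+RXR\subseteq U$. Since $UR\subseteq U$ and $RU\subseteq U$, it follows that $X'^3\subseteq UX'U\subseteq UXU\subseteq X$.

(b) If $X,Y$ are ideals of $U$ with $XY=0$, then $X'^3Y'^3\subseteq XY=0$ by (a), so $X'=0$ or $Y'=0$ because $R$ is prime.

(c) If $RxR=0$, then $\langle x\rangle^3\subseteq R\langle x\rangle R\subseteq RxR=0$, so $x=0$. If $xRy=0$, then $(RxR)(RyR)=0$, so one of the ideals $RxR$, $RyR$ is zero, and the first assertion applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:description}]
(i) Let $\mu$ be the class of prime rings $B$ with a nonzero ideal $T$ contained in every nonzero prime ideal of $B$. We show that $\mu$ contains $*$, is essentially closed, and is contained in every essentially closed class containing $*$.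

\emph{$*\subseteq\mu$.} A $*$-ring $B$ has no nonzero prime ideal $Q$, since $B/Q$ would be both prime and in $\beta$. So $T=B$ works.

\emph{$\mu$ is essentially closed.} Let $B\in\mu$, with $T$ as above, be an essential ideal of $C$. If $X,Y$ are nonzero ideals of $C$, then $X\cap B$ and $Y\cap B$ are nonzero ideals of the prime ring $B$, so $0\ne(X\cap B)(Y\cap B)\subseteq XY$. Thus $C$ is prime. The ideal $T$ of $B$ need not be an ideal of $C$, but if $T'$ is the ideal of $C$ generated by $T$, then $S=T'^3$ is an ideal of $C$ contained in $T$ by Lemma~\ref{lem:standard}(a), and $S\neq0$ because $C$ is prime. We claim that $S$ lies in every nonzero prime ideal $Q$ of $C$. If $B\subseteq Q$, then $S\subseteq T\subseteq B\subseteq Q$. Otherwise $B/(Q\cap B)\cong(B+Q)/Q$ is a nonzero ideal of the prime ring $C/Q$, hence a prime ring by Lemma~\ref{lem:standard}(b). So $Q\cap B$ is a prime ideal of $B$; it is nonzero because $B$ is essential. Hence $S\subseteq T\subseteq Q\cap B$. Thus $C\in\mu$.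

\emph{$\mu$ is contained in every essentially closed class containing $*$.} Let $B\in\mu$ with $T$ as above. If $I\ne0$ is an ideal of $B$, then $0\neq IT\subseteq I\cap T$; so $T$ is essential in $B$, and it suffices to show $T\in *$. By Lemma~\ref{lem:standard}(b), $T$ is prime. Suppose that $T/J\notin\beta$ for some nonzero proper ideal $J$ of $T$. Then $T$ has a prime ideal $p\supseteq J$. We extract from $p$ a prime ideal of $B$ that contradicts the choice of $T$.

First, $p$ is an ideal of $B$: the ideal $p'$ of $B$ generated by $p$ is contained in $T$ and satisfies $p'^3\subseteq p$ by Lemma~\ref{lem:standard}(a), so $p'\subseteq p$ because $p$ is prime in $T$. Put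
\[
Q=\{x\in B: TxT\subseteq p\}.
\]
This is an ideal of $B$, since $TbxT\subseteq TxT$ and $TxbT\subseteq TxT$ for $b\in B$. It contains $p\supseteq J\neq0$. If $x\in Q\cap T$, then Lemma~\ref{lem:standard}(c), applied to the prime ring $T/p$, gives $x\in p$. So $Q\cap T=p\neq T$; in particular $T\not\subseteq Q$ and $Q\ne B$. If $X,Y$ are ideals of $B$ with $XY\subseteq Q$, then
\[
(TXT)(TYT)\subseteq TXYT\subseteq p ,
\]
so one of the ideals $TXT$, $TYT$ of $T$ lies in $p$, which means $X\subseteq Q$ or $Y\subseteq Q$. Thus $Q$ is a nonzero prime ideal of $B$ not containing $T$, a contradiction.

(ii) By (i), all rings in $*_k$ are prime, so $A$ has a nonzero image in $*_k$ if and only if $A/P\in *_k$ for some prime ideal $P$. The nonzero prime ideals of $A/P$ are the $Q/P$ with $Q\supsetneq P$ prime. By (i), therefore, $A/P\in *_k$ if and only if there is an ideal $I\not\subseteq P$ of $A$ contained in all prime ideals $Q\supsetneq P$ (given a nonzero ideal of $A/P$ take its preimage in $A$; given $I$ take $(I+P)/P$). The closure of $\{P\}$ in $\operatorname{Spec}A$ is $V(P)$, and the condition on $I$ says that $V(P)\setminus V(I)=\{P\}$. So such an $I$ exists if and only if $\{P\}$ is open in its closure.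
\end{proof}

Since $*_k\subseteq\pi$, we have $\beta\subseteq\mathcal U(*_k)$. For Theorem~\ref{thm:main} we shall only need that every ring in $*_k$ is as described in (i), not the converse.

\section{Rings that do have images in $*_k$}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Suppose first that $P$ is maximal among the prime ideals of $A$. Then the prime ring $R=A/P$ has no nonzero prime ideals, so $R\in *_k$ by Theorem~\ref{thm:description}(i), and $A\notin\mathcal U(*_k)$. If $A\notin\beta$, then $A$ has prime ideals, and the ascending chain condition on prime ideals provides a maximal one.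

Now let $R$ be a prime image of $A$ with a central element $z\neq0$. We use the following remark: \emph{a nilpotent central element $\zeta$ of a prime ring $S$ is $0$.} Indeed, let $n$ be minimal with $\zeta^n=0$ and suppose $n\ge2$. Then $\zeta^{n-1}S\zeta^{n-1}=S\zeta^{2n-2}=0$ because $2n-2\ge n$, so $\zeta^{n-1}=0$ by Lemma~\ref{lem:standard}(c), a contradiction.

So $z$ is not nilpotent, and by Zorn's lemma there is an ideal $P$ of $R$ maximal among the ideals disjoint from $\{z^i:i\ge1\}$. Ideals $X,Y\supsetneq P$ contain powers $z^i$ and $z^j$, respectively, so $z^{i+j}\in XY$ and $XY\not\subseteq P$. Hence $P$ is prime. If $Q\supsetneq P$ is a prime ideal of $R$, then $z^i\in Q$ for some $i$, so the image of $z$ in the prime ring $R/Q$ is central and nilpotent, and $z\in Q$ by the remark. Thus the ideal of $R/P$ generated by the image of $z$ is nonzero and lies in all nonzero prime ideals of $R/P$. By Theorem~\ref{thm:description}(i), $R/P\in *_k$, so $A\notin\mathcal U(*_k)$.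

Finally, a commutative ring $A\notin\beta$ has a prime image, which is commutative and so has nonzero center; and a prime image of a ring with identity has an identity, which is nonzero and central.
\end{proof}

So a counterexample must be noncommutative, all its prime images must have zero center, and none of its prime ideals may be maximal among the prime ideals. Locally nilpotent rings are natural candidates, since their prime images, being locally nilpotent again, have zero center by the remark in the proof.

\section{Prime ideals of monomial algebras}\label{sec:monomial}

To control all prime ideals of a ring, it helps if they are spanned by subsets of a fixed basis. This section finds monomial algebras with this property.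

Fix an alphabet, possibly infinite. A \emph{factor} of a word is a string of consecutive letters in it. A \emph{language} is a nonempty set of nonempty words that contains all nonempty factors of its members. A language $L$ is \emph{irreducible} if for all $u,v\in L$ there is a nonempty word $w$ with $uwv\in L$. A \emph{sublanguage} of $L$ is a language contained in $L$. We say that $L$ is \emph{separating} if for any two different words $u_1,u_2\in L$ there are nonempty words $p,q$ with
\[
pu_1q\in L,\qquad pu_2q\notin L .
\]
Fix a field $K$. For a language $L$ let $A_L$ be the $K$-space with basis $L$, where the product of two words is their concatenation if this is in $L$, and $0$ otherwise. For words $u,v,w\in L$, both $(uv)w$ and $u(vw)$ are the concatenation $uvw$ if it is in $L$, and $0$ otherwise; so $A_L$ is associative. If $L'\subseteq L$ is a sublanguage, then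
\[
I_{L'}=\operatorname{span}_K(L\setminus L')
\]
is an ideal of $A_L$, because a word with a nonempty factor outside $L'$ is outside $L'$, and $A_L/I_{L'}\cong A_{L'}$. Clearly $L''\subsetneq L'$ implies $I_{L''}\supsetneq I_{L'}$.

Irreducibility of $L$ is the primeness condition $uA_Lv\ne0$, tested on words. Separation serves to reduce the general elements of ideals to words.

\begin{lemma}\label{lem:word}
Let $L$ be an irreducible separating language. Every nonzero ideal of the ring $A_L$ contains a word of $L$, and $A_L$ is a prime ring.
\end{lemma}

\begin{proof}
Let $I\ne0$ be an ideal (not assumed to be a subspace). Among the nonzero elements of $I$ choose $f=\sum_{i=1}^s c_iu_i$, with $c_i\in K\setminus\{0\}$ and distinct $u_i\in L$, such that $s$ is minimal. Suppose $s\ge2$. Take $p,q$ as in the definition of separation for $u_1,u_2$; they are factors of $pu_1q$, so $p,q\in L$. In $pfq\in I$ the term of $u_1$ survives, that of $u_2$ vanishes, and the words $pu_iq$ are distinct. So $pfq\neq0$ has fewer than $s$ terms, a contradiction. Hence $f=cu$ with $u\in L$. Choose $w$ with $uwu\in L$. Then $f\cdot(c^{-1}wu)=uwu\in I$ is a word.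

If $I,J$ are nonzero ideals, take words $u\in I$, $v\in J$ and $w$ with $uwv\in L$. Then $0\neq(uw)v\in IJ$.
\end{proof}

Separation cannot be dropped. The language $\{x,x^2,x^3,\dots\}$ is irreducible, with $A_L=xK[x]$; but $\{f\in xK[x]:f(1)=0\}$ is a nonzero prime ideal, with quotient $K$, and contains no word.

\begin{proposition}\label{prop:primes}
Let $L$ be a language all of whose irreducible sublanguages are separating. Then the prime ideals of $A_L$ are exactly the ideals $I_{L'}$ with $L'\subseteq L$ an irreducible sublanguage.
\end{proposition}

\begin{proof}
The ideals $I_{L'}$ are prime by Lemma~\ref{lem:word}. Conversely, let $P$ be a prime ideal of $A=A_L$. It is a subspace: if $x\in P$ and $c\in K$, then $(cx)\alpha(cx)=x\,(c\alpha)(cx)\in P$ for all $\alpha\in A$, so $cx\in P$ by Lemma~\ref{lem:standard}(c) applied to $A/P$. Let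
\[
L_P=\{w\in L: w\notin P\}.
\]
This set is nonempty because $P$ is a proper subspace, and it is closed under nonempty factors because $P$ is an ideal. If $u,v\in L_P$, then $uAv\not\subseteq P$ by Lemma~\ref{lem:standard}(c). As $A$ is spanned by words and $P$ is a subspace, there is a word $w\in L$ such that the product $uwv$ in $A$ is not in $P$; in particular it is nonzero, so $uwv\in L_P$. Thus $L_P$ is an irreducible language. Clearly $I_{L_P}\subseteq P$, and the ideal $P/I_{L_P}$ of $A/I_{L_P}\cong A_{L_P}$ contains no word of $L_P$. By Lemma~\ref{lem:word} it is $0$, so $P=I_{L_P}$.
\end{proof}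

\begin{corollary}\label{cor:criterion}
Let $L$ be an irreducible language such that
\begin{enumerate}
\item[(S)] every irreducible sublanguage of $L$ is separating;
\item[(D)] for every irreducible sublanguage $L'\subseteq L$ and every $a\in L'$ there is an irreducible language $L''\subsetneq L'$ with $a\in L''$.
\end{enumerate}
Then $A_L$ is a prime ring without nonzero images in $*_k$.
\end{corollary}

\begin{proof}
$A_L$ is prime by Lemma~\ref{lem:word}. Suppose that it has a nonzero image in $*_k$. All rings in $*_k$ are prime, so this image is isomorphic to $A_L/P$ with $P$ prime. By Proposition~\ref{prop:primes}, $P=I_{L'}$ and $A_L/P\cong A_{L'}$ for an irreducible $L'$. Let $I$ be a nonzero ideal of $A_L/P\cong A_{L'}$. By Lemma~\ref{lem:word} it contains a word $a\in L'$. Take $L''$ from (D) and let $Q=I_{L''}$. This is a prime ideal of $A_L$ strictly containing $P$, and $a\notin Q$, so $I\not\subseteq Q/P$. Hence no nonzero ideal of $A_L/P$ lies in all nonzero prime ideals, contrary to Theorem~\ref{thm:description}(i).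
\end{proof}

We call (D) the \emph{descent} property. It remains to construct a language $L$ as in Corollary~\ref{cor:criterion}.

\section{Words in which a letter determines its surroundings}\label{sec:blocks}

To make words separable by their contexts, we use words in which each letter knows what stands next to it, up to the nearest larger letters. From now on, letters are the positive integers $\mathbb N=\{1,2,\dots\}$. Let
\[
l,r:\mathbb N\to\mathbb N\cup\{0\},\qquad l(n)<n,\quad r(n)<n ,
\]
be any two maps; they will be chosen in Section~\ref{sec:joining}. Define words, called \emph{blocks}, by
\[
[0]=\text{the empty word},\qquad [n]=[l(n)]\;n\;[r(n)]\quad(n\ge1).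
\]
The simplest choice of long words is $l(n)=r(n)=n-1$, which gives
\[
[1]=1,\qquad [2]=121,\qquad [3]=1213121,\qquad\dots
\]
In this example every occurrence of a letter $t$ in a block is the middle of a copy of $[t]$, and the nearest larger letters stand just outside this copy. This is typical, as the next lemma shows. Let $\operatorname{supp}(n)$ be the set of letters of $[n]$. Write $t\preceq n$ if $t\in\operatorname{supp}(n)$, and $t\prec n$ if moreover $t\neq n$.

\begin{lemma}\label{lem:blocks}
\begin{enumerate}
\item[(i)] All letters of $[n]$ are $\le n$, and, if $n\ge1$, then $n$ occurs in $[n]$ exactly once.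
\item[(ii)] For any position of a letter $t$ in $[n]$, the maximal string of consecutive letters $\le t$ around this position is $[t]$, and the given position is that of the unique $t$ in $[t]$. So the part of the string to the left of it is $[l(t)]$, and the part to the right is $[r(t)]$.
\item[(iii)] Between two positions of a letter $t$ in $[n]$ there is a letter $>t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) follows by induction, since $l(n),r(n)<n$. For (ii) we also induct on $n$. If $t=n$, the string is the whole of $[n]$. If the position lies in $[l(n)]$ or in $[r(n)]$, the string cannot extend over the letter $n>t$, so it is the corresponding string inside $[l(n)]$ or $[r(n)]$, and the induction hypothesis applies. (iii) By (ii) the maximal string of letters $\le t$ around the first position contains $t$ only once, so it ends before the second.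
\end{proof}

By (ii), $t\preceq n$ implies that $[t]$ is a factor of $[n]$. Hence $\preceq$ is transitive; as $t\preceq n$ implies $t\le n$, it is a partial order.

Let $W$ be the language of all nonempty factors of the words $[n]$, $n\in\mathbb N$. Part (iii) holds for all words of $W$ in place of $[n]$.

\begin{lemma}\label{lem:length}
A word of $W$ with at most $f$ different letters has length at most $2^f-1$. Hence $A_L$ is locally nilpotent for every language $L\subseteq W$.
\end{lemma}

\begin{proof}
We also admit the empty word and induct on $f$, the case $f=0$ being trivial. By Lemma~\ref{lem:blocks}(iii) the largest letter of a word of $W$ occurs once. The parts to the left and right of it have at most $f-1$ different letters, so the length is at most $2(2^{f-1}-1)+1=2^f-1$. Finitely many elements of $A_L$ involve only finitely many letters, say $f$. The subring they generate lies in the span of the words in these letters, and the concatenation of $2^f$ such words has length at least $2^f$, so the product of these words in $A_L$ is $0$.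
\end{proof}

\begin{lemma}\label{lem:letters}
Let $L'\subseteq W$ be an irreducible language.
\begin{enumerate}
\item[(i)] If $t$ is a letter occurring in $L'$, then $[t]\in L'$. If $u\in L'$ has largest letter $t$, then $u$ is a factor of $[t]$.
\item[(ii)] $L'$ contains arbitrarily large letters.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $u\in L'$ have largest letter $t$. It is a factor of some $[n]$, and lies in the maximal string of letters $\le t$ around an occurrence of $t$, which is $[t]$.

Let $t$ be a letter of $L'$. Using irreducibility twice, we find a word $t\,w\,t\,w'\,t\in L'$. By Lemma~\ref{lem:blocks}(iii) there are letters $>t$ in $w$ and in $w'$. In a block $[n]$ with this word as a factor, the maximal string of letters $\le t$ around the middle $t$ therefore lies inside $t\,w\,t\,w'\,t$. This string is $[t]$, so $[t]\in L'$. Moreover, the letters $>t$ in $w$ belong to $L'$, and (ii) follows.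
\end{proof}

For separation the idea is this. If two letters $y,z>M$ of a word of $W$ have only letters $\le M$ between them, then the string between them is determined by the smaller of the two. So such $y$ and $z$ cannot surround two different strings.

\begin{lemma}\label{lem:separating}
Every irreducible language $L'\subseteq W$ is separating.
\end{lemma}

\begin{proof}
Let $u_1\neq u_2$ be in $L'$, let $M$ be the largest letter occurring in them, and let $c>M$ be a letter in $L'$, which exists by Lemma~\ref{lem:letters}. There is a word $c\,w\,u_1\,w'\,c\in L'$. Let $y$ be the last letter $>M$ in $cw$ and $z$ the first letter $>M$ in $w'c$. We obtain a word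
\[
y\,p_0\,u_1\,q_0\,z\in L'
\]
with $p_0,q_0$ possibly empty words in letters $\le M$. Since all letters between $y$ and $z$ are $\le M$, Lemma~\ref{lem:blocks}(iii) gives $y\ne z$.

We claim $y\,p_0u_2q_0\,z\notin L'$; then $p=yp_0$ and $q=q_0z$ separate $u_1$ from $u_2$. Suppose the contrary. If $y<z$, then in both words the maximal string of letters $\le y$ around $y$ ends just before $z$, and Lemma~\ref{lem:blocks}(ii) gives $p_0u_1q_0=[r(y)]=p_0u_2q_0$. If $y>z$, then the maximal string of letters $\le z$ around $z$ begins just after $y$, and in the same way $p_0u_1q_0=[l(z)]=p_0u_2q_0$. In both cases $u_1=u_2$, a contradiction.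
\end{proof}

So condition (S) of Corollary~\ref{cor:criterion} holds for every irreducible language $L\subseteq W$, whatever $l$ and $r$ are. Descent is another matter.

\begin{example}\label{ex:doubling}
Let $n_1<n_2<\cdots$ be letters with $l(n_1)=r(n_1)=0$ and $l(n_{i+1})=r(n_{i+1})=n_i$ (for instance $n_i=i$ if $l(n)=r(n)=n-1$ for all $n$). Let $L$ be the language of all nonempty factors of the words
\[
[n_1]=n_1,\qquad [n_{i+1}]=[n_i]\;n_{i+1}\;[n_i].
\]
It is irreducible: two words of $L$ are factors of one $[n_i]$, and we join them inside $[n_{i+1}]$. But it has no irreducible proper sublanguage, since by Lemma~\ref{lem:letters} any irreducible $L'\subseteq L$ contains $[n_i]$ for arbitrarily large $i$, hence all $[n_i]$. By Lemma~\ref{lem:separating} and Proposition~\ref{prop:primes}, $A_L$ is a prime ring with no nonzero prime ideal. So $A_L$ is a locally nilpotent $*$-ring.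
\end{example}

In the example, $[t]$ contains all letters $\le t$ of the language, and an irreducible sublanguage cannot avoid any of them.

\section{Guarded words and descent}\label{sec:guarded}

For a number $x$ let $\mathbb N_{>x}$ be the set of letters $>x$.

How can descent be achieved? Let $L'\subseteq W$ be irreducible and $a\in L'$. The word $a$ is a factor of $[t_0]\in L'$, where $t_0$ is its largest letter. Let $b>t_0$ be another letter of $L'$; it does not occur in $[t_0]$. We want to repeat $t_0$ over and over while avoiding $b$: if we find letters $t_1,t_2,\dots$ of $L'$ such that $t_i$ occurs twice in $[t_{i+1}]$ and $b$ occurs in none of the $[t_i]$, then the factors of all $[t_i]$ form an irreducible sublanguage with $a$ but without $b$.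

This has to work in every irreducible sublanguage $L'\subseteq L$, about which we know little in advance. What we do know is that $L'$ contains a word $t_i\,w\,b$, and that the largest letter $x$ of this word is repeated in some word $x\,w'\,x\in L'$. Here $t_i\prec x$ and $b\le x$. So we demand that between any two occurrences of a letter $x$ there be, for each $t\prec x$, a letter $q$ whose block repeats $t$ and has no letters $\le x$ other than those of $[t]$. With $t=t_i$, the block $[q]$ then avoids $b$, and we can take $t_{i+1}=q$.

\begin{definition}
A word $p\in W$ is \emph{guarded} if, whenever a letter $x$ stands at two different positions of $p$ and $t\prec x$, there is, strictly between these positions, a letter $q$ such that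
\begin{equation}\label{eq:guard}
t \text{ occurs at least twice in } [q]\quad\text{and}\quad \operatorname{supp}(q)\subseteq\operatorname{supp}(t)\cup\mathbb N_{>x}.
\end{equation}
A letter $n$ is \emph{guarded} if the word $[n]$ is guarded.
\end{definition}

Nonempty factors of guarded words are guarded. In particular, if $t\preceq n$ and $n$ is guarded, so is $t$. The word $[3]=1213121$ of Example~\ref{ex:doubling} (with $n_i=i$) is not guarded: for $x=2$, $t=1$ the letters between the two positions of $2$ are $1,3,1$, but $1$ occurs only once in $[1]$, and $2\in\operatorname{supp}(3)$ is neither in $\operatorname{supp}(1)$ nor $>2$.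

\begin{proposition}\label{prop:descent}
Let $L'\subseteq W$ be an irreducible language consisting of guarded words. For every $a\in L'$ there is an irreducible language $L''\subsetneq L'$ with $a\in L''$.
\end{proposition}

\begin{proof}
Let $t_0$ be the largest letter of $a$. By Lemma~\ref{lem:letters}, $a$ is a factor of $[t_0]\in L'$, and there is a letter $b>t_0$ in $L'$; then $b\notin\operatorname{supp}(t_0)$. We construct $t_0,t_1,t_2,\dots$ such that $[t_i]\in L'$, $b\notin\operatorname{supp}(t_i)$, and $t_i$ occurs at least twice in $[t_{i+1}]$.

Given $t_i$, choose a word $g=t_i\,w\,b\in L'$, and let $x$ be its largest letter. By Lemma~\ref{lem:letters}, $g$ is a factor of $[x]$. So $t_i\preceq x$ and $b\preceq x$. Since $b\notin\operatorname{supp}(t_i)$, we have $x\ne t_i$, hence $t_i\prec x$. As $L'$ is irreducible, there is a word $x\,w'\,x\in L'$. It is guarded, so $w'$ contains a letter $q$ such that $t_i$ occurs at least twice in $[q]$ and $\operatorname{supp}(q)\subseteq\operatorname{supp}(t_i)\cup\mathbb N_{>x}$. Since $b\le x$ and $b\notin\operatorname{supp}(t_i)$, we get $b\notin\operatorname{supp}(q)$. By Lemma~\ref{lem:letters}, $[q]\in L'$. Put $t_{i+1}=q$.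

Let $L''$ be the set of all nonempty factors of the words $[t_i]$, $i\ge0$. By Lemma~\ref{lem:blocks}(ii),(iii), $[t_{i+1}]$ contains two occurrences of $[t_i]$, separated by at least one letter $>t_i$. So each $[t_i]$ is a factor of $[t_{i+1}]$, any $u,v\in L''$ are factors of one $[t_i]$, and $[t_{i+1}]$ has a factor $u\,w\,v$ with $w$ nonempty. Thus $L''$ is an irreducible language. We have $a\in L''\subseteq L'$ and $b\in L'\setminus L''$.
\end{proof}

\section{Joining guarded words}\label{sec:joining}

We now need a large supply of guarded blocks: the factors of guarded blocks must form an irreducible language. From now on, we fix $l,r$ such that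
\begin{quote}
\emph{every pair $(a,b)$ of nonnegative integers equals $(l(n),r(n))$ for infinitely many $n$.}
\end{quote}
To obtain such maps, list all pairs as $(a_n,b_n)$, $n\in\mathbb N$, each occurring infinitely often, and put $(l(n),r(n))=(a_n,b_n)$ if $\max(a_n,b_n)<n$, and $(0,0)$ otherwise. So, given $m$ and $n$, there are arbitrarily large letters $y$ with $[y]=[m]\,y\,[n]$.

\begin{remark}
With this choice $W$ itself is irreducible. But $W$ contains languages $L$ as in Example~\ref{ex:doubling}, so $A_W$ has images $A_L$ that are $*$-rings. Thus $A_W$ is not a counterexample, and a restriction such as that to guarded words is needed.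
\end{remark}

\paragraph{The smallest cases.} The task is to join two guarded blocks $[m]$ and $[n]$ inside a guarded block. Let $\alpha$ be a letter with $[\alpha]=\alpha$. The block $[y]=\alpha\,y\,\alpha$ joins $\alpha$ to itself; it is guarded, because nothing is $\prec\alpha$.

Next let $[\gamma]=\alpha\gamma$. The block $[y]=\alpha\gamma\,y\,\alpha\gamma$ is not guarded: for $x=\gamma$, $t=\alpha$ the only candidate for $q$ is $y$, but $\gamma\in\operatorname{supp}(y)$. The repair is to put a block $[e]=\alpha e\alpha$ with $e>\gamma$ in between. Choosing $y_1<y_2$ larger than $e$ with $[y_1]=[\gamma]\,y_1\,[e]$ and $[y_2]=[y_1]\,y_2\,[\gamma]$, we obtain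
\[
[y_2]=\alpha\gamma\;y_1\;\alpha e\alpha\;y_2\;\alpha\gamma .
\]
Only $\alpha$ and $\gamma$ are repeated, and between the two occurrences of $\gamma$ there is the letter $q=e$, with $\operatorname{supp}(e)=\{\alpha,e\}$. So this block is guarded.

Now let $[\delta]=\alpha\gamma\delta$. Between two occurrences of $\delta$ we need a guard for $t=\alpha$ and one for $t=\gamma$. The guard for $\gamma$ is a letter $e_2$ such that $[e_2]$ joins $\gamma$ to $\gamma$, as just constructed, with new letters $>\delta$. But this creates further repetitions of $\gamma$: between $[\delta]$ and $[e_2]$, on either side, we need guards for $\alpha$. So we use the order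
\[
[\delta]\;y_1\;[e_1]\;y_2\;[e_2]\;y_3\;[e_3]\;y_4\;[\delta],
\]
where $[e_2]$ repeats $\gamma$ while $[e_1]$ and $[e_3]$ repeat $\alpha$. We take $e_1\neq e_3$, so that no repetition of the letter $e_1$ has to be guarded. In general, the smaller $t$ is, the more often its guards are inserted, and the pattern is that of the marks on a ruler, $1,2,1,3,1,2,1,\dots$; the new letters are always chosen larger than everything before.

\begin{lemma}\label{lem:joining}
Let $m,n$ be guarded letters and $M\in\mathbb N$. There is a guarded letter $k$ such that $[k]=[m]\,w\,[n]$ with $w$ nonempty, and
\[
\operatorname{supp}(k)\subseteq\operatorname{supp}(m)\cup\operatorname{supp}(n)\cup\mathbb N_{>M}.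
\]
\end{lemma}

\begin{proof}
We use induction on $m$, for all $n$ and $M$ at once. The letters that need guards are the elements of
\[
D=\{z: z\prec c\text{ for some letter }c\text{ with }c\preceq m\text{ and }c\preceq n\}=\{s_1<\dots<s_j\},\qquad j\ge0.
\]
Each $z\in D$ satisfies $z\preceq m$, $z\preceq n$ and $z<m$, and is guarded. So by the induction hypothesis the lemma holds for the pair $(z,z)$ and any bound.

\emph{Construction.} Put $N=2^j-1$ and, for $1\le h\le N$, let $\nu_2(h)$ be the exponent of the largest power of $2$ dividing $h$, and
\[
a(h)=1+\nu_2(h)\in\{1,\dots,j\}.
\]
Let $M_1=\max(M,m,n)$. For $h=1,\dots,N$ choose successively, by the induction hypothesis, a guarded letter $e_h$ such that, with $z=s_{a(h)}$,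
\begin{equation}\label{eq:eh}
[e_h]=[z]\,w_h\,[z]\ \text{ with } w_h\text{ nonempty},\qquad \operatorname{supp}(e_h)\subseteq\operatorname{supp}(z)\cup\mathbb N_{>M_h},
\end{equation}
and put $M_{h+1}=\max(M_h,e_h)$. Let $c_0=m$, $c_h=e_h$ for $1\le h\le N$, and $c_{N+1}=n$; all letters of the words $[c_i]$ are $\le M_{N+1}$. By the choice of $l,r$ there are letters $M_{N+1}<y_1<\dots<y_{N+1}$ with
\[
l(y_1)=c_0,\qquad l(y_i)=y_{i-1}\ (i\ge2),\qquad r(y_i)=c_i\ (i\ge1).
\]
With $k=y_{N+1}$ we have
\[
[k]=[c_0]\;y_1\;[c_1]\;y_2\;[c_2]\cdots y_{N+1}\;[c_{N+1}].
\]
So $[k]=[m]\,w\,[n]$ with $w$ nonempty. Each letter of $[k]$ is in $\operatorname{supp}(m)\cup\operatorname{supp}(n)$, or in some $\operatorname{supp}(s_{a(h)})\subseteq\operatorname{supp}(m)$, or $>M$. It remains to show that $[k]$ is guarded.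

\emph{Repeated letters.} Let $x$ stand at two positions of $[k]$. The letters $y_i$ are distinct and larger than all letters of the words $[c_0],\dots,[c_{N+1}]$, so each of them occurs once, and $x$ is none of them. If both positions lie in the same $[c_i]$, then for each $t\prec x$ there is a letter $q$ as required, because $c_i$ is guarded. So let the positions lie in $[c_i]$ and $[c_{i'}]$ with $i<i'$.

We claim $x\le M_1$. Suppose $x>M_1$. Then $x\notin\operatorname{supp}(m)\cup\operatorname{supp}(n)$, so $1\le i<i'\le N$. All letters of $[s_{a(i')}]$ are $\le m\le M_1$, so \eqref{eq:eh} for $h=i'$ gives $x>M_{i'}\ge M_{i+1}\ge e_i$, contrary to $x\in\operatorname{supp}(e_i)$.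

Thus $x\le M_1\le M_h$ for all $h$, and \eqref{eq:eh} shows:
\begin{equation}\label{eq:x}
\text{if }1\le h\le N\text{ and }x\in\operatorname{supp}(e_h),\text{ then }x\preceq s_{a(h)}.
\end{equation}
It follows that $x\preceq m$ and $x\preceq n$. Indeed, if $i$ or $i'$ is in $\{1,\dots,N\}$, this follows from \eqref{eq:x}, as all elements of $D$ are $\preceq m$ and $\preceq n$; otherwise $i=0$ and $i'=N+1$, and $x$ occurs in both $[m]$ and $[n]$.

\emph{Finding the guard.} Let $t\prec x$. Since $x\preceq m$ and $x\preceq n$, we have $t\in D$, say $t=s_a$. We claim that $2^a$ divides $i$ and $i'$. This is clear for the indices $0$ and $N+1=2^j$. If $h\in\{i,i'\}$ and $1\le h\le N$, then $s_a=t\prec x\preceq s_{a(h)}$ by \eqref{eq:x}, so $a<a(h)=1+\nu_2(h)$, that is, $2^a\mid h$.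

Hence $i'\ge i+2^a$, and $h=i+2^{a-1}$ satisfies $i<h<i'$ and $\nu_2(h)=a-1$, so $1\le h\le N$ and $a(h)=a$. The letter $q=e_h$ occurs in $[c_h]$, strictly between the two positions of $x$. By \eqref{eq:eh}, $[q]=[t]\,w_h\,[t]$ contains $t$ at least twice, and $\operatorname{supp}(q)\subseteq\operatorname{supp}(t)\cup\mathbb N_{>M_h}$ with $M_h\ge M_1\ge x$. So \eqref{eq:guard} holds, and $k$ is guarded.
\end{proof}

\section{The counterexample}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $L$ be the set of all nonempty factors of the words $[n]$ with $n$ guarded. It is not empty, since $[1]=1$ is guarded. So $L$ is a language contained in $W$, and all its words are guarded. It is irreducible: if $u$ and $v$ are factors of $[m]$ and $[n]$ with $m,n$ guarded, then the word $[k]=[m]\,w\,[n]$ of Lemma~\ref{lem:joining} has a factor $u\,w'\,v$ with $w'$ nonempty. Condition (S) of Corollary~\ref{cor:criterion} holds by Lemma~\ref{lem:separating}, and (D) by Proposition~\ref{prop:descent}. Hence $A=A_L$ is a prime ring without nonzero images in $*_k$. It is nonzero, has countable dimension because there are only countably many words, and is locally nilpotent by Lemma~\ref{lem:length}. Thus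
\[
A\in(\mathcal U(*_k)\cap\mathcal L)\setminus\beta .
\]

We have seen in Section~\ref{sec:description} that $\beta\subseteq\mathcal U(*_k)$. It remains to recall why $\beta\subseteq\mathcal L$. Suppose that a ring $R$ has a finite subset $F$ generating a subring that is not nilpotent, and for $n\ge1$ let $F^n$ be the finite set of all products of $n$ elements of $F$. Consider the ideals $I$ of $R$ such that $F^n\not\subseteq I$ for all $n$. The ideal $0$ is one of them, since the subring generated by $F$ is not nilpotent; and since the sets $F^n$ are finite, the union of a nonempty chain of such ideals is again such an ideal. By Zorn's lemma there is a maximal one, $P$. It is proper. If $X,Y$ are ideals with $XY\subseteq P$ and $X,Y\not\subseteq P$, then $F^n\subseteq X+P$ and $F^{n'}\subseteq Y+P$ for some $n,n'$, so $F^{n+n'}\subseteq(X+P)(Y+P)\subseteq P$, a contradiction. So $P$ is prime and $R\notin\beta$.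

Therefore $\beta\subsetneq\mathcal U(*_k)\cap\mathcal L$, and the answer to Gardner's question is negative.
\end{proof}

\begin{thebibliography}{9}
\bibitem{graded}
\emph{On the graded $\ast$-rings},
\texttt{http://tabmaths.com/\allowbreak issues/\allowbreak Tabmath-Vol41-Number-1-2022/\allowbreak 7Paper4Puguh.pdf}.
\end{thebibliography}

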